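# Kobayashi indicatrices of symmetric tube domains: how large is their volume?

## 1. The guess $(4/\pi)^n$, tested on strips and cubes

Let $K\subset\mathbb R^n$ be a convex symmetric body: a compact convex set with nonempty interior and $K=-K$. Over it stands the tube domain
$$T_K=\operatorname{int}K+i\mathbb R^n\subset\mathbb C^n .$$
Let $\Delta$ be the unit disc in $\mathbb C$. For a domain $\Omega\subset\mathbb C^n$ and $w\in\Omega$, the Kobayashi indicatrix is the set of velocities at $w$ of holomorphic discs in $\Omega$: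
$$I_\Omega(w)=\{\varphi'(0):\varphi\in\mathcal O(\Delta,\Omega),\ \varphi(0)=w\}\subset\mathbb C^n .$$
How large can $I_{T_K}(0)$ be, compared with $K$? We write $\lambda_m$ for Lebesgue measure on $\mathbb R^m$, identify $\mathbb C^n$ with $\mathbb R^{2n}$, and put
$$R(K)=\frac{\lambda_{2n}(I_{T_K}(0))}{\lambda_n(K)^2},\qquad C_n=\sup_{K\subset\mathbb R^n}R(K).$$

The answer one first guesses is that the cube is the worst body. Let us see which constant this gives.

For $n=1$ and $K=[-1,1]$, the domain $T_K$ is the strip $|\operatorname{Re}z|<1$. The function $\log\frac{1+z}{1-z}$ maps $\Delta$ conformally onto $|\operatorname{Im}w|<\pi/2$, so $f(z)=\frac{2}{\pi i}\log\frac{1+z}{1-z}$ maps $\Delta$ conformally onto the strip, with $f(0)=0$ and $|f'(0)|=4/\pi$. If $\varphi:\Delta\to T_K$ has $\varphi(0)=0$, the Schwarz lemma for $f^{-1}\circ\varphi$ gives $|\varphi'(0)|\le 4/\pi$. The discs $z\mapsto f(\zeta z)$, $|\zeta|\le1$, attain every such value. So $I_{T_K}(0)$ is the closed disc of radius $4/\pi$, and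
$$R([-1,1])=\frac{\pi(4/\pi)^2}{2^2}=\frac4\pi .$$
Scaling $K$ by a factor $s$ multiplies numerator and denominator by $s^2$. So $R=4/\pi$ for every interval.

For the cube $K=[-1,1]^n$, a holomorphic map into $T_K$ is an $n$-tuple of maps into the strip. Hence $I_{T_K}(0)$ is a product of $n$ discs of radius $4/\pi$, and $R([-1,1]^n)=(4/\pi)^n$.

What is known in general is the inclusion $I_{T_K}(0)\subset\frac4\pi(K+iK)$ (a short proof appears in Section 2), which gives $R(K)\le(4/\pi)^{2n}=(16/\pi^2)^n$. For $n=1$ this replaces a disc by its circumscribed square and is too large by the factor $4/\pi$. The guess is that this factor can always be removed once per dimension.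

**Conjecture** (from "Bergman Completeness", http://gamma.im.uj.edu.pl/~blocki/events/istanbul3.pdf). For every convex symmetric body $K\subset\mathbb R^n$,
$$\lambda_{2n}(I_{T_K}(0))\le\Big(\frac4\pi\Big)^n\lambda_n(K)^2 .$$

The guess is right for $n\le2$ and wrong for every $n\ge3$. These are the results we shall prove.

**Theorem 1.** For $0<\tau\le\frac1{100}$ the body
$$K_\tau=\{x\in[-1,1]^3:|x_1+x_2+x_3|\le3-2\tau\}$$
satisfies $R(K_\tau)>(4/\pi)^3$. For $n>3$, $R(K_\tau\times[-1,1]^{n-3})>(4/\pi)^n$. So the conjecture fails for all $n\ge3$. With $\tau=\frac1{100}$, an explicit counterexample in $\mathbb R^3$ is $\{x\in[-1,1]^3:|x_1+x_2+x_3|\le2.98\}$.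

**Theorem 2.** For $n=1$, $R(K)=4/\pi$ always. For $n=2$, $R(K)\le(4/\pi)^2$, with equality if and only if $K$ is a parallelogram or a centrally symmetric hexagon.

**Theorem 3.** The limit $c_*:=\lim C_n^{1/n}=\sup_nC_n^{1/n}$ exists and $\frac\pi2\le c_*\le\frac{16}{\pi^2}$. Moreover, for the cross-polytopes $B_1^n=\{\sum|x_j|\le1\}$, $\lim_nR(B_1^n)^{1/n}=\pi/2$. Hence $4/\pi\approx1.273$ cannot be replaced by any constant below $\pi/2\approx1.571$ in an estimate $\lambda_{2n}(I_{T_K}(0))\le c^n\lambda_n(K)^2$ valid for all $n,K$.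

The exact value of $c_*$ is not determined here.

## 2. From holomorphic discs to measurable curves in $K$

A holomorphic disc in a tube is determined, up to an imaginary constant, by the boundary values of its real part, and these may be any measurable curve in $K$. This turns $I_{T_K}(0)$ into an object of convex geometry.

**Definition.** For a symmetric compact convex set $K\subset\mathbb R^n$ (possibly with empty interior) let
$$J_K=\Big\{\tfrac1\pi\int_0^{2\pi}e^{-it}u(t)\,dt:\ u\text{ measurable},\ u(t)\in K\Big\}\subset\mathbb C^n .$$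

For example, with $K=[-1,1]$ we have $\big|\frac1\pi\int e^{-it}u\big|\le\frac1\pi\int_0^{2\pi}|\cos(t-\psi)|\,dt=\frac4\pi$, where $\psi$ is chosen to make $e^{i\psi}\int e^{-it}u\,dt$ real and nonnegative, and $u(t)=\operatorname{sgn}\cos(t-\psi)$ gives equality. Since $J_{[-1,1]}$ is convex, it is the closed disc of radius $4/\pi$.

The set $J_K$ is convex. It is also compact. Indeed, consider in $L^\infty([0,2\pi],\mathbb R^n)$ the set of $u$ with values in $K$ almost everywhere. It is bounded, and it is described by the conditions $\int\psi\,(a\cdot u)\,dt\le h_K(a)\int\psi\,dt$ for all $a\in\mathbb R^n$ and all $0\le\psi\in L^1$, where $h_K(a)=\max_{x\in K}a\cdot x$ is the support function. So it is weak-* closed, hence weak-* compact, and $J_K$ is its image under a weak-* continuous linear map.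

**Lemma 1.** If $\operatorname{int}K\neq\emptyset$, then $(1-\eta)J_K\subset I_{T_K}(0)\subset J_K$ for all $\eta\in(0,1)$. Hence $\lambda_{2n}(I_{T_K}(0))=\lambda_{2n}(J_K)$.

**Proof.** Let $\varphi(z)=\sum_{k\ge1}a_kz^k$ map $\Delta$ into $T_K$. Since $\operatorname{Re}\varphi=\frac12(\varphi+\bar\varphi)$, comparing Fourier coefficients gives, for $r<1$,
$$\frac1\pi\int_0^{2\pi}e^{-it}\operatorname{Re}\varphi(re^{it})\,dt=\frac1\pi\cdot2\pi\cdot\frac{ra_1}2=r\varphi'(0).$$
The left side is in $J_K$. Let $r\to1$; since $J_K$ is closed, $\varphi'(0)\in J_K$.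

Conversely, let $u$ be measurable with values in $K$, extended $2\pi$-periodically, and put $v(t)=\frac12(u(t)-u(t+\pi))$. By symmetry and convexity $v(t)\in K$. It has mean zero, and because $\int e^{-it}u(t+\pi)\,dt=-\int e^{-it}u(t)\,dt$ we have $\int e^{-it}v=\int e^{-it}u$. Let
$$\varphi(z)=\frac{1-\eta}{2\pi}\int_0^{2\pi}\frac{e^{it}+z}{e^{it}-z}\,v(t)\,dt,\qquad \frac{e^{it}+z}{e^{it}-z}=1+2\sum_{k\ge1}z^ke^{-ikt}.$$
Then $\varphi(0)=0$ and $\varphi'(0)=\frac{1-\eta}\pi\int e^{-it}v=\frac{1-\eta}\pi\int e^{-it}u$. The real part of $\varphi$ is the Poisson integral of $(1-\eta)v$, so it takes values in $(1-\eta)K\subset\operatorname{int}K$. Thus $\varphi\in\mathcal O(\Delta,T_K)$, which proves the first inclusion.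

For the volumes: if $z\in\operatorname{int}J_K$, then $z/(1-\eta)\in J_K$ for small $\eta$, so $z\in I_{T_K}(0)$. Hence $\operatorname{int}J_K\subset I_{T_K}(0)\subset J_K$, and the boundary of a convex body is a null set. $\square$

**The support function of $J_K$.** On $\mathbb C^n=\mathbb R^{2n}$ use the real inner product $\langle z,w\rangle=\operatorname{Re}\sum z_j\bar w_j$. Then
$$h_{J_K}(w)=\frac1\pi\int_0^{2\pi}h_K\big(\operatorname{Re}(e^{-it}w)\big)\,dt. \tag{1}$$
To see this, note that $\big\langle\frac1\pi\int e^{-it}u,\,w\big\rangle=\frac1\pi\int u(t)\cdot\operatorname{Re}(e^{-it}\bar w)\,dt$, and $\operatorname{Re}(e^{-it}\bar w)=\operatorname{Re}(e^{it}w)=:a(t)$. This is at most $\frac1\pi\int h_K(a(t))\,dt$. Conversely, let $k_1,k_2,\dots$ be dense in $K$, let $\epsilon>0$, and let $u(t)=k_m$ where $m$ is the first index with $k_m\cdot a(t)\ge h_K(a(t))-\epsilon$. This $u$ is measurable and reaches the bound up to $2\epsilon$. Finally substitute $t\mapsto-t$.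

From (1) and the definition we read off the following.

* (a) $J_{aK+bL}=aJ_K+bJ_L$ for $a,b\ge0$, since $h_{aK+bL}=ah_K+bh_L$.
* (b) $J_{AK}=AJ_K$ for every real linear $A:\mathbb R^n\to\mathbb R^m$ (extended complex-linearly). Indeed $h_{AJ_K}(w)=h_{J_K}(A^Tw)$, and $h_K(\operatorname{Re}(e^{-it}A^Tw))=h_K(A^T\operatorname{Re}(e^{-it}w))=h_{AK}(\operatorname{Re}(e^{-it}w))$. If $A$ is invertible on $\mathbb R^n$, then $\lambda_{2n}(AJ_K)=(\det A)^2\lambda_{2n}(J_K)$, so $R(AK)=R(K)$.
* (c) $J_{K_1\times K_2}=J_{K_1}\times J_{K_2}$, so $R(K_1\times K_2)=R(K_1)R(K_2)$.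
* (d) $J_{[-v,v]}=\{\zeta v:|\zeta|\le4/\pi\}$, by (b) and the example above. By (1), $h_{J_{[-v,v]}}(w)=\frac1\pi\int_0^{2\pi}|\langle w,e^{it}v\rangle|\,dt$.

The known inclusion also follows. If $z=x+iy=\frac1\pi\int e^{-it}u\,dt$, then $a\cdot x\le\frac1\pi\int|\cos t|\,h_K(a)\,dt=\frac4\pi h_K(a)$ for every $a$, so $x\in\frac4\pi K$; likewise for $y$ with $\sin$. Hence
$$R(K)\le(16/\pi^2)^n. \tag{2}$$

By (c), $R(K\times[-1,1])=\frac4\pi R(K)$. So a counterexample in dimension $3$ gives one in every dimension $n\ge3$.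

## 3. Mixed volumes

For compact convex sets $X_1,\dots,X_m$ in $\mathbb R^m$, the volume of $\sum t_iX_i$ ($t_i\ge0$) is a homogeneous polynomial of degree $m$ in the $t_i$. Its symmetric coefficients are the mixed volumes $V$. In particular, writing $X[k]$ for $k$ copies of $X$,
$$\operatorname{vol}(aX+bY)=\sum_{k=0}^m\binom mka^{m-k}b^k\,V(X[m-k],Y[k]).$$
As a small example in $\mathbb R^2$, take $X=[-1,1]^2$ and $Y$ the segment from $-(1,-1)$ to $(1,-1)$. Then $X+tY$ has area $4+8t$, so $V(X,X)=4$, $V(X,Y)=4$, $V(Y,Y)=0$.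

The functional $V$ is symmetric, multilinear under Minkowski addition, continuous, monotone and nonnegative, and $V(X,\dots,X)=\operatorname{vol}(X)$. We use the following facts (Schneider, *Convex Bodies: The Brunn–Minkowski Theory*, §§5.1, 5.3). Here $X|E^\perp$ is the orthogonal projection, and $v^{(k)}$ is the mixed volume in dimension $k$.

* (F0) If $h_Z=\int h_{Z_\theta}\,d\mu(\theta)$ with $\mu$ finite on a compact metric space and $Z_\theta$ depending continuously on $\theta$, then $V(Z,X_2,\dots,X_m)=\int V(Z_\theta,X_2,\dots,X_m)\,d\mu(\theta)$. This follows from multilinearity and continuity: Riemann sums of $\int h_{Z_\theta}d\mu$ converge uniformly on the unit sphere.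
* (F1) If $X_1,\dots,X_k$ lie in a $k$-dimensional subspace $E$, then $\binom mkV(X_1,\dots,X_m)=v^{(k)}(X_1,\dots,X_k)\,v^{(m-k)}(X_{k+1}|E^\perp,\dots,X_m|E^\perp)$. If $k+1$ of the bodies lie in a $k$-dimensional subspace, then $V=0$.
* (F2) For independent $u_1,\dots,u_k$ spanning $E$ and $S_i=[-u_i,u_i]$,
$$V(S_1,\dots,S_k,X[m-k])=\frac{(m-k)!}{m!}\operatorname{vol}_k\Big(\sum S_i\Big)\operatorname{vol}_{m-k}(X|E^\perp).$$
This is (F1), because the polynomial $\operatorname{vol}_k(\sum t_iS_i)=t_1\cdots t_k\operatorname{vol}_k(\sum S_i)$ shows $v^{(k)}(S_1,\dots,S_k)=\frac1{k!}\operatorname{vol}_k(\sum S_i)$.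
* (F3) If $h_Z=\int|\langle x,\cdot\rangle|\,d\mu(x)$ with $\mu$ finite and compactly supported, then $\operatorname{vol}(Z)=\frac{2^m}{m!}\int|\det(x_1,\dots,x_m)|\,d\mu^m$. Indeed, by (F0) in each slot, $\operatorname{vol}(Z)=\int V([-x_1,x_1],\dots,[-x_m,x_m])\,d\mu^m$. The integrand is $\frac1{m!}2^m|\det(x_1,\dots,x_m)|$ by (F2) when the $x_i$ are independent, and $0$ by (F1) otherwise.

## 4. Cutting two opposite corners off a square

We now test the guess on the first family that is not a product. Let $C=[-1,1]^2$, $0<\tau<1$ and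
$$K_\tau=\{x\in C:|x_1+x_2|\le2-2\tau\}.$$
Let $L$ be the segment from $-(1,-1)$ to $(1,-1)$. The vertices of $K_\tau$ are $\pm(1,-1)$, $\pm(1,1-2\tau)$, $\pm(1-2\tau,1)$. The sums of a vertex of $(1-\tau)C$ and a vertex of $\tau L$ are these six points and $\pm(1-2\tau)(1,-1)$, so $K_\tau=(1-\tau)C+\tau L$. Two triangles of area $\frac12(2\tau)^2$ are cut off, so $\lambda_2(K_\tau)=4(1-\tau^2)$.

Put $P=J_C$, a product of two discs of radius $4/\pi$, and $M=J_L=\{\zeta(1,-1):|\zeta|\le4/\pi\}$. By (a), $J_{K_\tau}=(1-\tau)P+\tau M$. With $V_k=V(P[4-k],M[k])$, $V_0=\lambda_4(P)=256/\pi^2$ and $m_k=V_k/V_0$,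
$$\lambda_4(J_{K_\tau})=V_0\sum_{k=0}^4\binom4k(1-\tau)^{4-k}\tau^km_k .$$

* $k\ge3$: three copies of $M$ lie in the real $2$-dimensional space $\mathbb C(1,-1)$, so $m_3=m_4=0$.
* $k=2$: by (F1) with $E=\mathbb C(1,-1)$, $6V_2=\operatorname{area}(M)\operatorname{area}(P|E^\perp)$. Here $M$ is a disc of radius $\sqrt2\cdot\frac4\pi$. The projection of $(z_1,z_2)$ to $E^\perp=\mathbb C(1,1)$ is $\frac{z_1+z_2}2(1,1)$, of length $|z_1+z_2|/\sqrt2$, so $P|E^\perp$ is a disc of radius $\frac8{\pi\sqrt2}=\sqrt2\cdot\frac4\pi$. Both areas are $32/\pi$, so $m_2=\frac{1024}{6\cdot256}=\frac23$.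
* $k=1$: write $P=D_1+D_2$ with $D_j=\{\zeta e_j:|\zeta|\le4/\pi\}$ and expand $V(P[3],M)$. Each nonzero term contains some $D_j$ exactly twice. By (F1) with $E=\mathbb Ce_j$ it depends on $M$ only through the projection to the other coordinate. By (b) that projection is $J_{[-1,1]}$, the same as for $P$. Hence $m_1=1$.

Therefore
$$\frac{\lambda_4(J_{K_\tau})}{V_0}=(1-\tau)^2\big[(1-\tau)^2+4\tau(1-\tau)+4\tau^2\big]=(1-\tau)^2(1+\tau)^2=(1-\tau^2)^2,$$
while $(4/\pi)^2\lambda_2(K_\tau)^2/V_0=(1-\tau^2)^2$ too. So $R(K_\tau)=(4/\pi)^2$ exactly: the cut costs both sides of the conjecture the same. The cube is not a strict maximum even in the plane, and this balance is worth testing again in dimension three. First we settle the plane.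

## 5. Planar bodies: a pointwise determinant bound

Theorem 2 for $n=1$ was proved in Section 1. Let $n=2$.

**Step 1: write $\lambda_4(J_K)$ as an average of determinants.** A zonoid is a body whose support function is an average of support functions of segments; for instance, the square has $h(a)=|a_1|+|a_2|$. Every symmetric planar convex body is a zonoid (Schneider, §3.5): $h_K=\int|\langle v,\cdot\rangle|\,d\nu(v)$ with $\nu$ a finite measure on $S^1$. By (1),
$$h_{J_K}(w)=\frac1\pi\iint_0^{2\pi}|\langle w,e^{it}v\rangle|\,dt\,d\nu(v).$$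
Identify $e^{it}v$ with $v\otimes e(t)\in\mathbb R^2\otimes\mathbb R^2$, where $e(t)=(\cos t,\sin t)$. Since $\frac1\pi\int_0^{2\pi}dt=2\,\mathbb E_t$ for $t$ uniform, (F3) in $\mathbb R^4$ gives
$$\lambda_4(J_K)=\frac{2^4}{4!}\cdot2^4\int\mathbb E_t|\mathcal D|\,d\nu^4=\frac{32}3\int\mathbb E_t|\mathcal D|\,d\nu^4,\qquad\mathcal D=\det\big(v_i\otimes e(t_i)\big)_{i\le4}, \tag{3}$$
with $t_1,\dots,t_4$ independent and uniform.

**Step 2: separate the $v$'s from the $t$'s in $\mathcal D$.** Write $[ij]=\det(v_i,v_j)$, $\langle ij\rangle=\det(e(t_i),e(t_j))=\sin(t_j-t_i)$, and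
$$p=[12][34],\ q=[13][24],\ r=[14][23],\qquad a=\langle12\rangle\langle34\rangle,\ b=\langle13\rangle\langle24\rangle,\ c=\langle14\rangle\langle23\rangle .$$
The Plücker relations are $q=p+r$ and $b=a+c$. We claim
$$\mathcal D=rb-qc=ra-pc=qa-pb. \tag{4}$$
For the first equality, both sides are polynomials in the $v_i$, and under $v_i\mapsto gv_i$ both are multiplied by $(\det g)^2$. Since $v_1,v_2$ are independent on a dense set, we may take $v_1=(1,0)$, $v_2=(0,1)$, $v_3=(\alpha,\beta)$, $v_4=(\gamma,\delta)$. With $e_i=e(t_i)$, Laplace expansion along the first two rows of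
$$\begin{pmatrix}e_1&0&\alpha e_3&\gamma e_4\\0&e_2&\beta e_3&\delta e_4\end{pmatrix}$$
can only use pairs of columns that contain column 1 and not column 2. The pair $\{1,3\}$ has sign $-1$ and contributes $-\alpha\langle13\rangle\,\delta\langle24\rangle$. The pair $\{1,4\}$ has sign $+1$ and contributes $\gamma\langle14\rangle\,\beta\langle23\rangle$. So $\mathcal D=-\alpha\delta\,b+\beta\gamma\,c$. Here $[14]=\delta$, $[23]=-\alpha$, $[13]=\beta$, $[24]=-\gamma$, so $r=-\alpha\delta$ and $q=-\beta\gamma$, as claimed. Next, $rb-qc=r(a+c)-qc=ra-(q-r)c=ra-pc$. Finally, $qa-pb=(p+r)a-p(a+c)=ra-pc$.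

**Step 3: average over $t$ with the cheapest of the three forms.** Each of $|a|,|b|,|c|$ is a product of two independent factors distributed as $|\sin|$ of a uniform angle, so each has mean $(2/\pi)^2$. Hence
$$\mathbb E_t|\mathcal D|\le\tfrac4{\pi^2}\min\{|r|+|q|,\,|r|+|p|,\,|q|+|p|\}=\tfrac2{\pi^2}\big(|p|+|q|+|r|\big). \tag{5}$$
The last equality holds because $q=p+r$ forces the largest of $|p|,|q|,|r|$ to be the sum of the other two, so the minimum (the sum of the two smaller ones) is half of the total.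

**Step 4: integrate over $\nu$.** With $B=\iint|[12]|\,d\nu^2$ we have $\int|p|\,d\nu^4=\int|q|\,d\nu^4=\int|r|\,d\nu^4=B^2$, and (F3) in $\mathbb R^2$ gives $\lambda_2(K)=2B$. Thus
$$\lambda_4(J_K)\le\frac{32}3\cdot\frac2{\pi^2}\cdot3B^2=\frac{64}{\pi^2}B^2=\Big(\frac4\pi\Big)^2\lambda_2(K)^2 .$$

**Step 5: the equality cases.** Equality holds if and only if (5) is an equality for $\nu^4$-almost every $(v_i)$.

Suppose $pqr=0$. If $p=0$, then $\mathcal D=ra$ and $|q|=|r|$. If $q=0$, then $\mathcal D=rb$ and $|p|=|r|$. If $r=0$, then $\mathcal D=-pc$ and $|p|=|q|$. In each case both sides of (5) equal $\frac4{\pi^2}$ times the common value of the two remaining moduli, so (5) is an equality.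

Suppose $pqr\ne0$. Take the form in (4) whose two coefficients realize the minimum in (5). Equality would force equality in the triangle inequality for almost every $t$. So the product of the two functions of $t$ in that form ($bc$, $ac$ or $ab$) would have constant sign almost everywhere. This is false for all three. For $0<t_1<t_2<t_3<t_4<\pi$ all $\langle ij\rangle$ with $i<j$ are positive, so $a,b,c>0$. Exchanging $t_2$ and $t_3$ maps $(a,b,c)$ to $(b,a,-c)$, and then $ac,bc<0$. Exchanging $t_1$ and $t_2$ maps $(a,b,c)$ to $(-a,c,b)$, and then $ab<0$. Each product takes both signs on open sets, so (5) is strict.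

Hence equality holds if and only if $\prod_{i<j}[ij]=0$ for $\nu^4$-almost every $(v_i)$. If $\operatorname{supp}\nu$ lies on at most three lines through $0$, two of any four $v_i$ are parallel and the product vanishes. If $\operatorname{supp}\nu$ meets four distinct lines, small neighborhoods of four support points on them give a set of positive $\nu^4$-measure with nonzero product. So equality means that $\operatorname{supp}\nu$ lies on at most three lines, and on at least two because $K$ has interior. Then $K$ is a sum of two or three non-parallel segments, that is, a parallelogram or a centrally symmetric hexagon. Conversely, every such $K$ is such a sum, so it has a $\nu$ of this kind, and equality holds. This proves Theorem 2. $\blacksquare$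

**Where this stops in dimension three.** Step 1 needs $h_K$ to be an average of functions $|\langle v,\cdot\rangle|$ with a positive measure. Take the three-dimensional analogue $K_\tau$ of the cut square (the body of Theorem 1). Its face in direction $u=(1,1,1)$ is a triangle, and this rules out such a representation. Indeed, for any convex body $Z$ the face $F$ of $Z$ in direction $u$ has support function $h_F(w)=\lim_{s\downarrow0}\frac{h_Z(u+sw)-h_Z(u)}s$. If $h_Z=\int|\langle x,\cdot\rangle|\,d\mu$ with $\mu$ a finite measure on the unit sphere, dominated convergence gives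
$$h_F(w)=\int_{\langle x,u\rangle\ne0}\operatorname{sgn}\langle x,u\rangle\,\langle x,w\rangle\,d\mu+\int_{\langle x,u\rangle=0}|\langle x,w\rangle|\,d\mu .$$
The first term is linear in $w$ and the second is even, so $F$ is a translate of a symmetric set. A triangle is not. So the argument of this section cannot even begin for $K_\tau$.

## 6. Cutting two opposite corners off a cube

From here on, the letters $p,q,a,b,c$ of Section 5 are free again. Let $C=[-1,1]^3$ and
$$L=\operatorname{conv}\big(\{-1,1\}^3\setminus\{\pm(1,1,1)\}\big).$$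

One would like to repeat the computation of Section 4. Its last coefficients came for free because $L$ was a segment and $J_L$ a disc in a complex line. Now $L$ is the convex hull of $\pm(-1,1,1),\pm(1,-1,1),\pm(1,1,-1)$. These three vectors are independent (their determinant is $4$), so $L$ is a linear image of the octahedron. The set $J_L$ is a six-dimensional body for which we have no formula, and (F1) no longer evaluates or kills the terms with many copies of $J_L$.

The way around is to take $\tau$ small and look only at the first coefficient that changes. As in the plane, most mixed volumes see $J_L$ only through coordinate projections, and these do not change at all. At order $\tau^3$ a single mixed volume changes, and it is an average of volumes in $\mathbb R^3$. An upper bound for its loss is enough.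

**Step 1: write $K_\tau$ as a Minkowski combination.** Maximizing over the six vertices of $L$,
$$h_L(a)=\begin{cases}\sum|a_j|-2\min_j|a_j|,&a\in\pm[0,\infty)^3,\\ \sum|a_j|,&\text{otherwise.}\end{cases}\tag{6}$$
In the first case the best vertex $\pm(1,1,1)$ of $C$ is missing, and the best remaining one flips the sign of the smallest coordinate. In the second case $a$ has a positive and a negative coordinate, so a sign vector matching $a$ is available.

Let $0<\tau<1$ and $\varepsilon=2\tau$. We claim $K_\tau=(1-\tau)C+\tau L$. At a vertex of $K_\tau$ the active constraints have normals spanning $\mathbb R^3$, and the two parallel planes $\sum x_j=\pm(3-\varepsilon)$ are not both active. So a vertex of $K_\tau$ is either a vertex of $C$ with $|\sum x_j|\le3-\varepsilon$, or a point where one of the planes meets an edge of $C$. The sum $\sum x_j$ takes only the values $\pm1,\pm3$ at vertices of $C$, and $1<3-\varepsilon<3$. So the vertices of $K_\tau$ are the six vertices of $L$ together with $\pm(1,1,1-\varepsilon)$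 and the permutations of these.

For $a\in[0,\infty)^3$ the points $(1,1,1-\varepsilon)$ and permutations give the value $\sum a_j-\varepsilon\min a_j$. This exceeds or equals the value $\sum a_j-2\min a_j$ from $L$, since $\varepsilon<2$. It also exceeds or equals the values from the negatives of those points, since $-a_1-a_2-(1-\varepsilon)a_3\le a_1+a_2+a_3-\varepsilon\min a_j$ amounts to $0\le2a_1+2a_2+(2-\varepsilon)a_3-\varepsilon\min a_j$, which is true because $2a_1\ge\varepsilon\min a_j$; likewise for the permutations. So $h_{K_\tau}(a)=\sum|a_j|-\varepsilon\min|a_j|$ on $\pm[0,\infty)^3$. Elsewhere $h_L=h_C=\sum|a_j|$ and $L\subset K_\tau\subset C$ give $h_{K_\tau}(a)=\sum|a_j|$. By (6), this is $(1-\tau)h_C+\tau h_L$.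

The two removed corners are disjoint simplices $\{y_j\ge0,\ \sum y_j<\varepsilon\}$ in suitable coordinates, so
$$\lambda_3(K_\tau)=8-2\cdot\frac{\varepsilon^3}6=8\Big(1-\frac{\tau^3}3\Big). \tag{7}$$

**Step 2: expand $\lambda_6(J_{K_\tau})$ and show that nothing changes before order $\tau^3$.** Let $M=J_L$ and $P=J_C=D_1+D_2+D_3$ with $D_j=\{\zeta e_j:|\zeta|\le4/\pi\}$. Put $V_k=V(P[6-k],M[k])$, so that $V_0=\lambda_6(P)=(16/\pi)^3$, and $m_k=V_k/V_0$. Since $M\subset P$, monotonicity gives $0\le m_k\le1$. By (a),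
$$\lambda_6(J_{K_\tau})=V_0\sum_{k=0}^6\binom6k(1-\tau)^{6-k}\tau^km_k. \tag{8}$$
For $X=M$ or $X=P$, expand $V(P[6-k],X[k])$ by multilinearity into terms
$$\frac{(6-k)!}{i_1!\,i_2!\,i_3!}\,V(D_1[i_1],D_2[i_2],D_3[i_3],X[k]),\qquad i_1+i_2+i_3=6-k.$$
Each $D_j$ lies in the real $2$-dimensional space $\mathbb Ce_j$. So terms with some $i_j\ge3$ vanish by (F1). If some $i_j=2$, then by (F1) with $E=\mathbb Ce_j$ the term depends on $X$ only through its projection to $\{z_j=0\}$. By (b), the projection of $M$ is $J_{\pi_jL}$, where $\pi_j$ deletes the $j$-th coordinate. But $\pi_jL=[-1,1]^2=\pi_jC$: the point $(1,1)$ comes from the vertex of $L$ with $j$-th coordinate $-1$ and other coordinates $1$, the point $(-1,-1)$ from its negative, and $(1,-1),(-1,1)$ are covered as well. So the term is the same for $X=M$ and $X=P$.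

If $k\le2$, then $i_1+i_2+i_3\ge4$, so every nonzero term has some $i_j=2$. Hence $m_0=m_1=m_2=1$. If $k=3$, the only term that is not covered is $i=(1,1,1)$, with multiplicity $3!=6$:
$$V_0-V_3=6\big[V(D_1,D_2,D_3,P[3])-V(D_1,D_2,D_3,M[3])\big]. \tag{9}$$
By (7) the other side of the conjecture is relatively $(1-\tau^3/3)^2=1-\frac23\tau^3+\cdots$. So the conjecture fails for small $\tau$ as soon as $20(1-m_3)<\frac23$. (In the plane, the corresponding numbers were $6(1-m_2)=2$ against $2$: a tie.)

**Step 3: turn the surviving mixed volume into an average of volumes in $\mathbb R^3$.** By (d), $h_{D_j}=\frac1\pi\int_0^{2\pi}h_{[-e^{i\theta}e_j,\,e^{i\theta}e_j]}\,d\theta$. Use (F0) in three slots, then (F2) with $m=6$, $k=3$. For given angles $\theta_1,\theta_2,\theta_3$ the vectors $e^{i\theta_j}e_j$ are orthonormal, so the three segments sum to a cube of volume $8$. The orthogonal complement of their span is spanned by the orthonormal vectors $ie^{i\theta_j}e_j$, so the projection of $X$ has coordinates $\operatorname{Re}(e^{-i\alpha_j}z_j)$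 with $\alpha_j=\theta_j+\frac\pi2$. Therefore
$$V(D_1,D_2,D_3,X[3])=\pi^{-3}(2\pi)^3\,\frac{3!}{6!}\,8\;\mathbb E\operatorname{vol}_3(X_\alpha)=\tfrac8{15}\,\mathbb E\operatorname{vol}_3(X_\alpha),$$
where $X_\alpha=\{(\operatorname{Re}(e^{-i\alpha_j}z_j))_j:z\in X\}\subset\mathbb R^3$ and the $\alpha_j$ are independent and uniform on $\mathbb R/2\pi\mathbb Z$. Since $M\subset P$, (9) becomes
$$V_0-V_3=\tfrac{16}5\,\mathbb E\operatorname{vol}_3(P_\alpha\setminus M_\alpha). \tag{10}$$

**Step 4: split the lost set into eight corners.** Clearly $P_\alpha=[-\frac4\pi,\frac4\pi]^3$. Since $\sum r_j\operatorname{Re}(e^{-i\alpha_j}z_j)=\langle z,(r_je^{i\alpha_j})_j\rangle$, formula (1) shows that $M_\alpha$ has support function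
$$h(r)=\frac1\pi\int_0^{2\pi}h_L\big((r_j\cos(t-\alpha_j))_j\big)\,dt .$$
Write $r_j=\sigma_js_j$ with $\sigma\in\{\pm1\}^3$, $s_j\ge0$. Put $\beta_j=\alpha_j$ if $\sigma_j=1$ and $\beta_j=\alpha_j+\pi$ if $\sigma_j=-1$, so that $r_j\cos(t-\alpha_j)=s_j\cos(t-\beta_j)$. In (6), the terms $\sum|a_j|$ contribute $\frac4\pi\sum s_j$. The term $-2\min|a_j|$ contributes on the set $T(\beta)=\{t:\cos(t-\beta_j)>0\ \forall j\}$ and, equally, on $T(\beta)+\pi$. (If some $s_j=0$ the minimum is $0$ anyway.) So
$$h(r)=\tfrac4\pi\sum s_j-G(\beta;s),\qquad G(\beta;s)=\tfrac4\pi\int_{T(\beta)}\min_js_j\cos(t-\beta_j)\,dt .$$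
For $x\in P_\alpha$ let $\xi_j=\frac4\pi-\sigma_jx_j\ge0$, the distances to the three facets at the corner $\frac4\pi\sigma$. Then $r\cdot x=\frac4\pi\sum s_j-s\cdot\xi$, so $r\cdot x>h(r)$ if and only if $s\cdot\xi<G(\beta;s)$. A point $x\in P_\alpha$ is outside $M_\alpha$ exactly when some $r$ has $r\cdot x>h(r)$. So, up to isometries, $P_\alpha\setminus M_\alpha$ is covered by the eight sets $N(\beta^\sigma)$, where
$$N(\beta)=\{\xi\in[0,\infty)^3:\ \exists s\in[0,\infty)^3,\ s\cdot\xi<G(\beta;s)\}.$$
Note that $G(\beta;s)=\frac4\pi\int_0^{2\pi}\max(0,\min_js_j\cos(t-\beta_j))\,dt$ is continuous, so $\{(\beta,\xi):\xi\in N(\beta)\}$ is relatively open and all volumes are measurable in $\beta$. Each $\beta^\sigma$ is again uniform, hence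
$$\mathbb E\operatorname{vol}_3(P_\alpha\setminus M_\alpha)\le8\,\mathbb E\operatorname{vol}_3N(\beta). \tag{11}$$

**Step 5: bound one corner by an explicit integral.** If $T(\beta)=\emptyset$, then $G=0$ and $N(\beta)=\emptyset$. Now $t\in T(\beta)$ means that all $\beta_j$ lie in the open half circle centered at $t$. So let the $\beta_j$ lie in an open half circle. Almost surely they are distinct. A common rotation of the $\beta_j$ does not change $G$, and a permutation of indices permutes the coordinates of $\xi$; neither changes the volume of $N$. So assume $\beta=(0,b,c)$ with $0<b<c<\pi$. Then $T=(c-\frac\pi2,\frac\pi2)$, and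
$$f_1(t)=\cos t,\qquad f_2(t)=\cos(t-b),\qquad f_3(t)=\cos(t-c)$$
are positive on $T$. The function $f_3$ vanishes at the left end of $T$ and $f_1$ at the right end. This suggests bounding $\min_js_jf_j$ by $s_3f_3$ on the left, by $s_2f_2$ in the middle, and by $s_1f_1$ on the right.

Let $\xi=\frac4\pi\eta\in N(\beta)$, with corresponding $s$. For $c-\frac\pi2\le p\le q\le\frac\pi2$,
$$s\cdot\eta<\int_T\min_js_jf_j\,dt\le s_3\int_{c-\pi/2}^pf_3+s_2\int_p^qf_2+s_1\int_q^{\pi/2}f_1 .$$
If $\eta$ were coordinatewise at least the point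
$$\Big(\int_q^{\pi/2}f_1,\ \int_p^qf_2,\ \int_{c-\pi/2}^pf_3\Big), \tag{12}$$
then $s\cdot\eta$ would be at least the right side, because $s\ge0$. So $\eta$ dominates no point (12). We use this four times.

* With $p=q=\frac\pi2$ the point is $(0,0,\int_Tf_3)$, so $\eta_3<\int_Tf_3$. With $p=q=c-\frac\pi2$ it is $(\int_Tf_1,0,0)$, so $\eta_1<\int_Tf_1$.
* Hence there are unique $p,q\in[c-\frac\pi2,\frac\pi2]$ with $\int_{c-\pi/2}^pf_3=\eta_3$ and $\int_q^{\pi/2}f_1=\eta_1$. If $p\ge q$, the point (12) with parameters $(q,q)$ is $(\eta_1,0,\int_{c-\pi/2}^qf_3)$, and its last coordinate is at most $\eta_3$; so $\eta$ dominates it, a contradiction. Thus $p<q$. Now the point with parameters $(p,q)$ is $(\eta_1,\int_p^qf_2,\eta_3)$, so $\eta_2<\int_p^qf_2$.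

So $\frac\pi4N(\beta)$ lies in the set of $\eta\ge0$ whose parameters satisfy $p<q$ and whose second coordinate satisfies $\eta_2<\int_p^qf_2$. Change variables $(\eta_3,\eta_1)\to(p,q)$, with Jacobian $f_3(p)f_1(q)$ in absolute value. Then shift all variables by $\frac\pi2$, which turns the cosines into sines:
$$\operatorname{vol}_3N(\beta)\le\tfrac{64}{\pi^3}W(b,c),\qquad W(b,c)=\int_{c<x<y<z<\pi}\sin(x-c)\sin(y-b)\sin z\;dx\,dy\,dz. \tag{13}$$

**Step 6: average over the angles.** For distinct points, no two of them antipodal, they lie in an open half circle if and only if some index $j$ has the other two points in the arc $(\beta_j,\beta_j+\pi)$. At most one $j$ has this property, because if $\beta_k\in(\beta_j,\beta_j+\pi)$ then $\beta_j\notin(\beta_k,\beta_k+\pi)$. For a fixed $j$, the two differences to $\beta_j$ are independent and uniform on $(0,2\pi)$, with joint density $\frac1{4\pi^2}$. Sorting them as $b<c$ gives a factor $2$. Summing over the three choices of $j$,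
$$\mathbb E\operatorname{vol}_3N\le\frac{64}{\pi^3}\cdot3\cdot\frac2{4\pi^2}\,\mathcal J,\qquad\mathcal J=\int_{0<b<c<x<y<z<\pi}\sin(x-c)\sin(y-b)\sin z. \tag{14}$$

## 7. The integral $\mathcal J=\frac{16}3-\frac{\pi^2}2$ and the counterexample

**Step 7: compute $\mathcal J$.** We integrate over $b$, then $c$, then $x$, then $z$, and finally $y$. First,
$$\int_0^c\sin(y-b)\,db=\cos(y-c)-\cos y .$$
Next, $\sin(x-c)\cos(y-c)=\frac12[\sin(x+y-2c)+\sin(x-y)]$, and $\int_0^x\sin(x+y-2c)\,dc=\frac12[\cos(y-x)-\cos(x+y)]=\sin x\sin y$. With $\int_0^x\sin(x-c)\,dc=1-\cos x$ we get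
$$\int_0^x\sin(x-c)\big[\cos(y-c)-\cos y\big]dc=\tfrac12\sin x\sin y-\tfrac x2\sin(y-x)-\cos y+\cos x\cos y .$$
Integrate over $x\in(0,y)$, using $\int_0^yx\sin(y-x)\,dx=y-\sin y$:
$$F(y)=\tfrac12\sin y(1-\cos y)-\tfrac12(y-\sin y)-y\cos y+\sin y\cos y=\sin y+\tfrac12\sin y\cos y-\tfrac y2-y\cos y .$$
Since $\int_y^\pi\sin z\,dz=1+\cos y$,
$$\mathcal J=\int_0^\pi F(y)(1+\cos y)\,dy=\int_0^\pi\Big(\sin y+\tfrac32\sin y\cos y+\tfrac12\sin y\cos^2y-\tfrac y2-\tfrac32y\cos y-y\cos^2y\Big)dy .$$
The six terms are $2$, $0$, $\frac13$, $-\frac{\pi^2}4$, $+3$ (because $\int_0^\pi y\cos y\,dy=-2$), and $-\frac{\pi^2}4$ (because $\int_0^\pi y\cos^2y\,dy=\frac12\int_0^\pi y\,dy+\frac12\int_0^\pi y\cos2y\,dy=\frac{\pi^2}4+0$). So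
$$\mathcal J=\frac{16}3-\frac{\pi^2}2 .$$

**Step 8: bound $1-m_3$.** Combining (10), (11) and (14),
$$V_0-V_3\le\frac{16}5\cdot8\cdot\frac{64}{\pi^3}\cdot\frac3{2\pi^2}\,\mathcal J .$$
Dividing by $V_0=4096/\pi^3$ gives $1-m_3\le\frac{3\mathcal J}{5\pi^2}$, that is,
$$20(1-m_3)\le\frac{12\mathcal J}{\pi^2}=\frac{64}{\pi^2}-6<0.485. \tag{15}$$
The last inequality holds because $\pi^2>9.869$ and $9.869\cdot6.485>64$. The number is below $\frac23$, as required.

**Step 9: compare the two sides for $\tau\le\frac1{100}$.** The coefficients in (8) would sum to $1$ if all $m_k$ were $1$. With $m_0=m_1=m_2=1$, (15), and $m_k\ge0$ for $k\ge4$,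
$$\frac{\lambda_6(J_{K_\tau})}{V_0}=1-\sum_{k\ge3}\binom6k(1-\tau)^{6-k}\tau^k(1-m_k)\ge1-\tau^3\big(0.485+15\tau+6\tau^2+\tau^3\big).$$
On the other side, by (7) and $V_0=(16/\pi)^3=(4/\pi)^3\cdot64$,
$$\frac{(4/\pi)^3\lambda_3(K_\tau)^2}{V_0}=\Big(1-\frac{\tau^3}3\Big)^2=1-\frac23\tau^3+\frac{\tau^6}9 .$$
For $0<\tau\le\frac1{100}$ we have $0.485+15\tau+6\tau^2+\tau^3+\frac{\tau^3}9<0.64<\frac23$. Hence, with Lemma 1, $\lambda_6(I_{T_{K_\tau}}(0))=\lambda_6(J_{K_\tau})>(4/\pi)^3\lambda_3(K_\tau)^2$. For $n>3$, (c) gives $R(K_\tau\times[-1,1]^{n-3})=R(K_\tau)(4/\pi)^{n-3}>(4/\pi)^n$. This proves Theorem 1. $\blacksquare$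

## 8. Cross-polytopes and the exponential rate

We turn to Theorem 3: the failure of the conjecture is exponential in $n$.

**Step 1: the limit exists.** By (c), $C_{n+m}\ge C_nC_m$. The cube and (2) give $(4/\pi)^n\le C_n\le(16/\pi^2)^n$. So $\log C_n$ is superadditive and $\frac1n\log C_n$ is bounded, and Fekete's lemma gives $c_*=\lim C_n^{1/n}=\sup_nC_n^{1/n}\le16/\pi^2$. It remains to show $R(B_1^n)^{1/n}\to\pi/2$. Then $c_*\ge\pi/2$, and any $c$ with $R(K)\le c^n$ for all $n,K$ satisfies $c\ge c_*\ge\pi/2$. We use $\lambda_n(B_1^n)=2^n/n!$.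

**Step 2: the upper bound, from an $\ell_1$-ball in $\mathbb C^n$.** If $z=\frac1\pi\int e^{-it}u\,dt\in J_{B_1^n}$, then $\sum|z_j|\le\frac1\pi\int_0^{2\pi}\sum|u_j|\,dt\le2$. In polar coordinates,
$$\lambda_{2n}\Big\{\sum|z_j|\le\rho\Big\}=(2\pi)^n\int_{r_j\ge0,\ \sum r_j\le\rho}r_1\cdots r_n\,dr=\frac{(2\pi)^n\rho^{2n}}{(2n)!}$$
by Dirichlet's integral. With $\rho=2$,
$$R(B_1^n)\le\frac{(2\pi)^n4^n}{(2n)!}\cdot\frac{n!^2}{4^n}=\frac{(2\pi)^n}{\binom{2n}n}.$$
Since $\binom{2n}n\ge\frac{4^n}{2n+1}$, we get $\limsup R(B_1^n)^{1/n}\le\frac\pi2$.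

For a matching lower bound one would like $J_{B_1^n}$ to contain the ball $\{\sum|z_j|\le2\}$ up to a factor close to $1$. This is false: the point $(z_1,0,\dots,0)$ lies in $J_{B_1^n}$ only if $|z_1|\le4/\pi$. The reason is that a coordinate is produced efficiently only at times when $e^{-it}$ points along $\pm z_j$, and at each time the total budget $\sum|u_j(t)|\le1$ is shared. Trouble arises only when too much mass has nearby arguments. For typical points the arguments are spread out evenly, and volume only needs typical points.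

**Step 3: a sufficient condition for $z\in J_{B_1^n}$.** Let $0<\delta<\pi/2$ and $z_j=|z_j|e^{-i\theta_j}$. We claim that if for every $t$
$$\sum_{j:\ \operatorname{dist}(t-\theta_j,\pi\mathbb Z)\le\delta}|z_j|\le\frac4\pi\sin\delta, \tag{16}$$
then $z\in J_{B_1^n}$. Let $g=1$ on $\{\operatorname{dist}(t,2\pi\mathbb Z)\le\delta\}$, $g=-1$ on $\{\operatorname{dist}(t,\pi+2\pi\mathbb Z)\le\delta\}$, $g=0$ elsewhere, and put
$$u_j(t)=\frac{\pi|z_j|}{4\sin\delta}\,g(t-\theta_j).$$
By (16), $\sum|u_j(t)|\le1$ for every $t$, so $u(t)\in B_1^n$. Since $\int_0^{2\pi}e^{-is}g(s)\,ds=\int_{-\delta}^\delta\cos s\,ds-\int_{\pi-\delta}^{\pi+\delta}\cos s\,ds=4\sin\delta$,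
$$\frac1\pi\int_0^{2\pi}e^{-it}u_j(t)\,dt=\frac{\pi|z_j|}{4\sin\delta}\cdot\frac{4\sin\delta}\pi\,e^{-i\theta_j}=z_j .$$

**Step 4: a large set of points with evenly spread arguments.** Fix an integer $N\ge3$ and let $\delta=\pi/N$. Let $Z_1,\dots,Z_n$ be i.i.d. in $\mathbb C$ with density $\frac1{2\pi}e^{-|z|}$. Then $|Z_j|$ has density $re^{-r}$ and mean $2$, and the argument is uniform and independent of $|Z_j|$. Divide $\mathbb R/\pi\mathbb Z$ into $N^2$ half-open cells of length $\pi/N^2$. Let $A_n\subset\mathbb C^n$ be the set of $z$ with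
$$\sum_{j:\ \theta_j\in Q}|z_j|\le\Big(1+\frac1N\Big)\frac{2n}{N^2}\ \text{ for each cell }Q,\qquad\sum|z_j|\ge2n\Big(1-\frac1N\Big),$$
where $\theta_j$ is taken modulo $\pi$. For each cell the variable $|Z_j|\,\mathbf 1_{\theta_j\in Q}$ has mean $2/N^2$. So by the weak law of large numbers, applied to the $N^2$ cells and to the total sum, $\mathbb P(Z\in A_n)\ge\frac12$ for large $n$. On $A_n$ the density of $Z$ is at most $(2\pi)^{-n}e^{-2n(1-1/N)}$, so
$$\lambda_{2n}(A_n)\ge\tfrac12(2\pi)^ne^{2n(1-1/N)}. \tag{17}$$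

**Step 5: scale $A_n$ into $J_{B_1^n}$.** The sum in (16) runs over those $j$ for which $\theta_j$ modulo $\pi$ lies in a closed arc of length $2\delta=2\pi/N$, that is, $2N$ cell lengths. Such an arc meets at most $2N+1$ cells. So on $A_n$ all these sums are at most
$$(2N+1)\Big(1+\frac1N\Big)\frac{2n}{N^2}=\frac{4n\kappa}N,\qquad\kappa=\Big(1+\frac1{2N}\Big)\Big(1+\frac1N\Big).$$
Scaling by a positive factor does not change arguments. By Step 3, $\rho A_n\subset J_{B_1^n}$ for
$$\rho=\frac4\pi\sin\frac\pi N\cdot\frac N{4n\kappa}=\frac\omega{n\kappa},\qquad\omega=\frac{\sin(\pi/N)}{\pi/N}.$$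

**Step 6: the lower bound.** By Lemma 1, (17) and $n!\ge(n/e)^n$, for large $n$,
$$R(B_1^n)\ge\rho^{2n}\lambda_{2n}(A_n)\frac{n!^2}{4^n}\ge\frac12\Big[\frac{\omega^2}{n^2\kappa^2}\cdot2\pi\,e^{2-2/N}\cdot\frac{n^2}{4e^2}\Big]^n=\frac12\Big[\frac\pi2\Big(\frac\omega\kappa\Big)^2e^{-2/N}\Big]^n .$$
Letting $n\to\infty$ gives $\liminf R(B_1^n)^{1/n}\ge\frac\pi2(\omega/\kappa)^2e^{-2/N}$. Letting $N\to\infty$, $\omega$, $\kappa$ and $e^{-2/N}$ tend to $1$, so $\liminf R(B_1^n)^{1/n}\ge\pi/2$. With Step 2 the limit equals $\pi/2$, and with Step 1 Theorem 3 is proved. $\blacksquare$
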